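\title{Pluricomplex Green functions with poles tending to the boundary of a hyperconvex domain}

\begin{abstract}
We construct a bounded hyperconvex domain in $\mathbb C^3$ whose pluricomplex Green function does not tend to zero locally uniformly as the pole tends to the boundary. Taking products gives such domains in $\mathbb C^n$ for every $n\ge 3$, while for $n=1$ the convergence always holds. The Green function is bounded from above along holomorphic discs that pass through the poles with higher and higher multiplicity. The main work is to build plurisubharmonic exhaustion functions around these discs in $\mathbb C^2$ that converge uniformly; the resulting domains are then inserted as slices into a single domain in $\mathbb C^3$.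
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb C^n$ be a bounded domain and let $PSH^-(\Omega)$ be the set of negative plurisubharmonic (psh) functions on $\Omega$. The \emph{pluricomplex Green function} of $\Omega$ with pole $w\in\Omega$ is
\[
G_\Omega(z,w)=G_w(z)=\sup\bigl\{g(z): g\in PSH^-(\Omega),\ g\le\log|\cdot-w|+C\ \text{near } w\ \text{for some constant } C\bigr\}.
\]
We call the functions $g$ in this family \emph{competitors}. The function $\log(|\cdot-w|/\operatorname{diam}\Omega)$ is one of them, so in every bounded domain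
\begin{equation}\label{eq:trivial}
\log\frac{|z-w|}{\operatorname{diam}\Omega}\le G_\Omega(z,w)\le 0 .
\end{equation}
For $n=1$ this is the classical Green function with negative sign; in the unit disc $\mathbb D=\{|s|<1\}$ it equals $\log|(z-w)/(1-\bar wz)|$. The number $G_\Omega(z,w)$ measures how strongly a logarithmic pole at $w$ forces a negative psh function down at $z$.

The domain $\Omega$ is \emph{hyperconvex} if there is $u\in PSH^-(\Omega)$ with $u(z)\to0$ uniformly as $z\to\partial\Omega$; such a $u$ is called an exhaustion function. By results of Demailly, $G_w$ solves $(dd^cG_w)^n=(2\pi)^n\delta_w$, where $dd^c=2i\partial\bar\partial$, and if $\Omega$ is hyperconvex, then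
\begin{equation}\label{eq:demailly}
G_\Omega\ \text{is continuous on } \overline\Omega\times\Omega\ \text{off the diagonal and vanishes on } \partial\Omega\times\Omega .
\end{equation}
This describes $G_\Omega(z,w)$ when the \emph{variable} $z$ approaches the boundary. The following question, posed in \cite{BK}, concerns the \emph{pole}.

\medskip
\noindent\textbf{Question.} \emph{If $\Omega$ is bounded and hyperconvex, does $G_w\to0$ locally uniformly in $\Omega$ as $w\to\partial\Omega$?}
\medskip

Some hypothesis on $\Omega$ is needed: on $\mathbb D\setminus\{0\}$ every competitor is bounded above near $0$ and so extends subharmonically to $\mathbb D$, whence $G_w(z)=\log|(z-w)/(1-\bar wz)|\to\log|z|$ as $w\to0$. Under hyperconvexity there are good reasons to guess that the answer is yes. For $n=1$ the Green function is symmetric, and the question reduces to \eqref{eq:demailly}. For a bounded convex domain in $\mathbb C^n$ (it is hyperconvex: the gauge about an interior point, minus $1$, is convex and hence psh) one can argue directly. Let $p\in\partial\Omega$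 be nearest to $w$, put $\epsilon=|w-p|$, and let $L(z)=\langle z-p,\nu\rangle$ with $|\nu|=1$ and $\operatorname{Re}L<0$ on $\Omega$. Then $\log\bigl|(L-L(w))/(L+\overline{L(w)})\bigr|$ is a competitor. Since $|L(w)|\le\epsilon$ and $|L(z)|\ge d:=\operatorname{dist}(z,\partial\Omega)$, we get $G_w(z)\ge\log\frac{d-\epsilon}{d+\epsilon}$ as soon as $\epsilon<d$. Finally, it is known that for every bounded hyperconvex $\Omega$ and every $p<\infty$ one has $G_w\to0$ in $L^p(\Omega)$ as $w\to\partial\Omega$. But the sub-mean value inequality bounds a psh function at a point from above by its averages, not from below, so $L^p$ convergence leaves room for $G_w$ to stay negative on thin sets. This does happen.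

\begin{theorem}\label{thm:main}
There are a bounded hyperconvex domain $\Omega\subset\mathbb C^3$, points $w_j\in\Omega$ with $w_j\to\partial\Omega$, and points $z_j\to z_0\in\Omega$ such that $G_\Omega(z_j,w_j)\le-1$ for all large $j$. Hence $G_{w_j}\not\to0$ uniformly on compact neighborhoods of $z_0$.
\end{theorem}

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(a)] For $n=1$, $G_w\to0$ locally uniformly as $w\to\partial\Omega$ for every bounded hyperconvex domain $\Omega$. For every $n\ge3$ this fails for some bounded hyperconvex domain in $\mathbb C^n$.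
\item[(b)] For the domain and the points constructed in the proof of Theorem~\ref{thm:main} there are holomorphic maps $\Phi_j:\mathbb D\to\Omega$ \textup{(}$j$ large\textup{)}, converging locally uniformly to a map $\Phi_0:\mathbb D\to\Omega$, such that for all large $j$ and all $\zeta\in\mathbb D$
\[
\log\frac{|\Phi_j(\zeta)-w_j|}{\operatorname{diam}\Omega}\le G_\Omega(\Phi_j(\zeta),w_j)\le\log|\Phi_j(\zeta)-w_j| .
\]
Moreover $\limsup_jG_\Omega(\Phi_j(\zeta),w_j)\le-\frac{1-|\zeta|^2}{|1-\zeta|^2}$, so for every $m$ there is a compact set $K_m\subset\Omega$ with $\limsup_j\inf_{K_m}G_{w_j}\le-m$.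
\item[(c)] For the same domain and points, $G_\Omega(w_j,z_j)\to0$, although $G_\Omega(z_j,w_j)\le-1$ for all large $j$.
\end{enumerate}
\end{theorem}

The lower bound in (b) is the trivial bound \eqref{eq:trivial}, so on these discs the failure is as bad as possible up to an additive constant. Part (c) shows how far the symmetry that settles the case $n=1$ is from holding. We make no claim about individual domains in $\mathbb C^2$; see Remark~\ref{rem:dim2}.

Section~\ref{sec:prelim} bounds the Green function along a holomorphic disc through the pole and shows that the multiplicity of the disc at the pole has to grow. Section~\ref{sec:discs} introduces discs $\varphi_N$ in $\mathbb C^2$ that pass through the origin with multiplicity $N$. In Section~\ref{sec:C2} we surround them by open sets $D_N$ whose exhaustion functions $U_N$ converge uniformly and satisfy $U_N(0)\to0$. Section~\ref{sec:C3} places a sequence of the $D_N$ as slices into one domain in $\mathbb C^3$, and Section~\ref{sec:proofs} proves the theorems.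

\section{Plurisubharmonic functions and holomorphic discs}\label{sec:prelim}

An upper semicontinuous function $u$ from an open set in $\mathbb C^m$ to $[-\infty,\infty)$, not identically $-\infty$ on any component, is psh if at every point $a$ and for every direction $\nu$ the inequality $u(a)\le\frac1{2\pi}\int_0^{2\pi}u(a+\rho e^{i\theta}\nu)\,d\theta$ holds for all small $\rho>0$. This is a local condition, trivial at points where $u(a)=-\infty$; for $m=1$ it defines subharmonic functions. We use the following textbook facts. Sums, positive multiples and finite maxima of psh functions are psh, and so is $e^u$ when $u$ is. If $F$ is holomorphic, then $|F|$, $|F|^2$ and, unless $F\equiv0$, $\log|F|$ are psh. The composition of a psh function with a holomorphic map from a domain is psh or identically $-\infty$. A continuous function $u$ is psh if and only if $dd^cu\ge0$ in the sense of distributions (for $m=1$: $\Delta u\ge0$). The maximum principle: a subharmonic function on a bounded plane domain whose $\limsup$ at every boundary point is $\le0$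 is itself $\le0$.

\begin{lemma}\label{lem:remove}
Let $u$ be continuous on a ball in $\mathbb C^{m}\times\mathbb C\ni(\xi,\lambda)$ and psh off $\{\lambda=0\}$. Then $u$ is psh on the ball.
\end{lemma}

\begin{proof}
For $\epsilon>0$ the function $u+\epsilon\log|\lambda|$ is upper semicontinuous, psh off $\{\lambda=0\}$ and equal to $-\infty$ on $\{\lambda=0\}$, hence psh. As $\epsilon\to0$ it converges to $u$ in $L^1_{\mathrm{loc}}$, so $dd^cu\ge0$ as a distribution, and $u$ is continuous.
\end{proof}

All our domains arise from functions defined on the whole space, which lets us compare different domains through the uniform distance of their functions. Call $u:\mathbb C^m\to\mathbb R$ \emph{admissible} if $u$ is continuous, the open set $\{u<0\}$ is bounded, and $u$ is psh on $\{u<0\}$.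

\begin{lemma}\label{lem:component}
If $u$ is admissible, every connected component $\Omega$ of $\{u<0\}$ is a bounded hyperconvex domain with exhaustion function $u|_\Omega$.
\end{lemma}

\begin{proof}
A boundary point of $\Omega$ cannot lie in the open set $\{u<0\}$, and $u\le0$ on $\overline\Omega$; so $u=0$ on $\partial\Omega$. As $u$ is uniformly continuous on the compact set $\overline\Omega$, it tends to $0$ uniformly at $\partial\Omega$.
\end{proof}

\begin{lemma}\label{lem:zero}
Let $D\subset\mathbb C^m$ be open and bounded, let $u$ be negative, continuous and psh on $D$, and put $u=0$ off $D$. Suppose that whenever $p_k\in D$, $p_k\to p$ and $u(p_k)\le-\eta$ for some $\eta>0$, we have $p\in D$. Then $u$ is admissible and $\{u<0\}=D$.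
\end{lemma}

\begin{proof}
Only continuity at a point $p\notin D$ needs proof. If it failed, there would be $p_k\to p$ with $u(p_k)\le-\eta<0$; then $p_k\in D$, hence $p\in D$, a contradiction.
\end{proof}

Lower bounds for $G_w$ come from competitors. Upper bounds must hold for all competitors at once, and they come from holomorphic discs.

\begin{lemma}\label{lem:disc}
Let $\Omega\subset\mathbb C^n$ be a bounded domain, let $\Phi:\mathbb D\to\Omega$ be holomorphic, $a\in\mathbb D$, $w=\Phi(a)$, and suppose that $\Phi-w$ vanishes to order at least $N$ at $a$. Then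
\[
G_\Omega(\Phi(\zeta),w)\le N\log\Bigl|\frac{\zeta-a}{1-\bar a\zeta}\Bigr|\qquad(\zeta\in\mathbb D).
\]
\end{lemma}

\begin{proof}
Write $m_a(\zeta)=(\zeta-a)/(1-\bar a\zeta)$ and let $g$ be a competitor. If $g\circ\Phi\equiv-\infty$, there is nothing to prove for $g$. Otherwise $g\circ\Phi$ is subharmonic and negative on $\mathbb D$, and $g\circ\Phi\le N\log|\zeta-a|+C'$ near $a$. For $0<\epsilon<1$ the function $g\circ\Phi-(N-\epsilon)\log|m_a|$ is subharmonic on $\mathbb D\setminus\{a\}$, tends to $-\infty$ at $a$, and has $\limsup\le0$ on $\partial\mathbb D$, where $|m_a|\to1$. By the maximum principle it is $\le0$. Let $\epsilon\to0$ and take the supremum over $g$; at $\zeta=a$ both sides are $-\infty$.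
\end{proof}

\begin{remark}\label{rem:mult}
To disprove the convergence with this lemma we need discs $\Phi_j:\mathbb D\to\Omega$ with $\Phi_j(0)\to z_0\in\Omega$, $\Phi_j(a_j)=w_j\to\partial\Omega$ with multiplicity $N_j$, and $N_j\log|a_j|$ bounded away from $0$. Hyperconvexity forces $|a_j|\to1$. Indeed, let $u$ be an exhaustion function, with $u\le-c<0$ on a ball around $z_0$. By the Schwarz lemma $|\Phi_j(\zeta)-\Phi_j(0)|\le|\zeta|\operatorname{diam}\Omega$, so for a fixed $\rho\in(0,1)$ and large $j$ the disc $\{|\zeta|\le\rho\}$ is mapped into this ball. The maximum principle on $\{\rho<|\zeta|<1\}$ gives $u\circ\Phi_j\le-c\log|\zeta|/\log\rho$ there. For large $j$ we have $u(w_j)>-c$, so $|a_j|>\rho$ and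
\[
\log\frac1{|a_j|}\le\frac{\log(1/\rho)}{c}\,|u(w_j)|\to0 .
\]
Thus bounded multiplicity gives nothing; the product $N_j|u(w_j)|$ must stay bounded away from zero. In our construction $a_j=1-1/N_j$ and $N_j|u(w_j)|=45$.
\end{remark}

\section{Discs with a cusp of high multiplicity}\label{sec:discs}

Let $(x,y)$ be the coordinates of $\mathbb C^2$. Where $x\ne0$ we put $s=y/x$; the map $(x,y)\mapsto(x,s)$ is a biholomorphism of $\{x\ne0\}$ onto itself. For an integer $N\ge2$ let
\[
b=1-\frac1N,\qquad B(s)=\frac{b-s}{1-bs},\qquad h=h_N=B^N,\qquad \varphi_N(\zeta)=h_N(\zeta)\,(1,\zeta)\quad(\zeta\in\mathbb D).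
\]
The map $B$ is an automorphism of $\mathbb D$ with $B\circ B=\mathrm{id}$. The disc $\varphi_N$ vanishes to order $N$ at $b$, and by Lemma~\ref{lem:disc} every bounded domain $D\supset\varphi_N(\mathbb D)$ satisfies
\begin{equation}\label{eq:discbound}
G_D(\varphi_N(\zeta),0)\le\log|h_N(\zeta)|,\qquad G_D(\varphi_N(0),0)\le N\log\Bigl(1-\frac1N\Bigr)\le-1 .
\end{equation}
In the coordinates $(x,s)$ the disc is the graph $x=h(s)$, $s\in\mathbb D\setminus\{b\}$. It lies in the zero set of the polynomial $P(x,y)=x(x-by)^N-(bx-y)^N$, because for $x\ne0$ and $s\in\mathbb D$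
\begin{equation}\label{eq:P}
P=x^N(1-bs)^N\,\bigl(x-h(s)\bigr).
\end{equation}
With the parameter $\omega=B(\zeta)$ we have $x=\omega^N$ and $y-bx=-(1-b^2)\,\omega^{N+1}/(1-b\omega)$, so the disc has a cusp of type $(\omega^N,\omega^{N+1})$ at the origin.

\begin{example}\label{ex:N2}
For $N=2$ we have $b=\frac12$, and $\{P=0\}$ is the cuspidal cubic $x(x-\frac y2)^2=(\frac x2-y)^2$, with $\varphi_2(0)=(\frac14,0)$ and $\varphi_2(\frac12)=0$. A disc passing simply through the origin at $\zeta=\frac12$ would give the bound $\log\frac12$ at $\zeta=0$; the cusp doubles it to $\log\frac14$. This is the value at $(\frac14,0)$ of $\log\max(|x|,|y|)$, which is a competitor in every domain $D$ with $0\in D\subset\mathbb D^2$. The same holds for all $N$ and $\zeta$: if $\varphi_N(\mathbb D)\subset D\subset\mathbb D^2$, then $G_D(\varphi_N(\zeta),0)=\log|h_N(\zeta)|$. Along the disc, the Green function does not notice whether $D$ is the whole bidisc or a thin neighborhood of the disc. Our freedom is to choose $D$ so thin near the origin that the origin is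 almost a boundary point.
\end{example}

Since $B(s)=1-\frac1N\frac{1+s}{1-bs}$ and $(1-\frac zN)^N\to e^{-z}$ uniformly on bounded sets, we have locally uniformly on $\mathbb D$
\[
h_N\to h_0:=\exp\Bigl(-\frac{1+s}{1-s}\Bigr),\qquad \log|h_0(s)|=-\frac{1-|s|^2}{|1-s|^2},
\]
so $0<|h_0|<1$, and $\varphi_N\to\varphi_0(\zeta):=h_0(\zeta)(1,\zeta)$. The limit disc omits the origin and tends to it as $\zeta\to1$ radially. The following proposition is the core of the paper.

\begin{proposition}\label{prop:C2}
There are admissible functions $U_0$ and $U_N$ \textup{(}$N\ge100$\textup{)} on $\mathbb C^2$ such that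
\begin{enumerate}
\item[(i)] $-1\le U_0\le0$, and the sets $D_0=\{U_0<0\}$, $D_N=\{U_N<0\}$ lie in $\{|x|<2,|y|<2\}$;
\item[(ii)] $U_0(\varphi_0(\zeta))=|\zeta|^2-1$ for $\zeta\in\mathbb D$, and $U_0(0)=0$;
\item[(iii)] $\varphi_N(\mathbb D)\subset D_N$ and $U_N(0)=-45/N$;
\item[(iv)] $\sup_{\mathbb C^2}|U_N-U_0|\to0$ as $N\to\infty$.
\end{enumerate}
\end{proposition}

\subsection*{The restriction to the disc}
Before the proof we solve the one-variable problem that it contains. The function $U_N\circ\varphi_N$ must be negative, subharmonic and close to $|s|^2-1$. Near $b$ it must also be the restriction of a psh function defined in a full neighborhood of the cusp; the simplest way to achieve this is to make it constant near $b$. From now on $N\ge100$. We measure the position of $s$ relative to $b$ by the \emph{level}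
\[
\ell(s)=-\log|B(s)|\in(0,\infty],\qquad |h|=e^{-N\ell},
\]
which is harmonic on $\mathbb D\setminus\{b\}$ and tends to $0$ uniformly at $\partial\mathbb D$. The sets $\{\ell\ge k\}$, $k>0$, are closed discs in $\mathbb D$ that shrink to $b$. The point is that $\{\ell\ge1\}$ is already close to the unit circle. With $\omega=B(s)$, so that $s=B(\omega)$, we have $1-|s|^2=\frac{(1-b^2)(1-|\omega|^2)}{|1-b\omega|^2}\le\frac2N\cdot\frac{1+|\omega|}{1-|\omega|}$, and $\frac{1+e^{-1}}{1-e^{-1}}<3$. Hence
\begin{equation}\label{eq:near}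
\ell(s)\ge1\ \Longrightarrow\ 1-|s|^2\le\frac6N .
\end{equation}
Put
\[
v(s)=|s|^2-1-\frac{12}N\,\ell(s),\qquad\delta=\frac{45}N .
\]
The function $v$ is negative and subharmonic on $\mathbb D$, continuous off $b$, and tends to $0$ uniformly at $\partial\mathbb D$. We have $-1-\frac{12\ell}N\le v\le-\frac{12\ell}N$ everywhere, and $v\ge-\frac{6+12\ell}N$ where $\ell\ge1$ by \eqref{eq:near}. In particular
\begin{equation}\label{eq:v}
v+\delta\ge\tfrac3N\ \text{ if } 1\le\ell\le3,\qquad v+\delta\le-\tfrac3N\ \text{ if }\ell\ge4,\qquad v\ge-2\ \text{ if }\ell\le5 .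
\end{equation}
So $v$ crosses the constant $-\delta$ between the levels $3$ and $4$, and
\[
\psi_N=v\ \text{ on }\{\ell<3\},\qquad\psi_N=\max(v,-\delta)\ \text{ on }\{\ell>1\}
\]
is a well-defined negative subharmonic function on $\mathbb D$, equal to $-\delta$ on $\{\ell\ge4\}$. It differs from $|s|^2-1$ by at most $36/N$ on $\{\ell<3\}$, and on $\{\ell>1\}$ both functions take values in $[-45/N,0]$. We shall construct $U_N$ with $U_N\circ\varphi_N=\psi_N$.

\section{Exhaustion functions in $\mathbb C^2$}\label{sec:C2}

This section proves Proposition~\ref{prop:C2}.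

\subsection{The limit function}
Let $D_0$ be the open set of points with $x\ne0$, $s\in\mathbb D$ and
\[
|s|^2-1+4\Bigl|\frac x{h_0(s)}-1\Bigr|^2<0,
\]
let $U_0$ be the left-hand side on $D_0$, and put $U_0=0$ off $D_0$. On $D_0$ the function $U_0$ is continuous and psh, being $-1$ plus a sum of squared moduli of holomorphic functions, and $|x/h_0-1|<\frac12$, so $\frac12|h_0(s)|<|x|<\frac32$ and $|y|<|x|$. We check the hypothesis of Lemma~\ref{lem:zero}. Let $p_k=(x_k,y_k)\in D_0$ tend to $p=(x,y)$ with $U_0(p_k)\le-\eta$. Then $|s_k|^2\le1-\eta$, so along a subsequence $s_k\to s_\infty\in\mathbb D$. From $|x_k|>\frac12|h_0(s_k)|$ we get $x\ne0$, hence $y/x=s_\infty$, and the displayed expression is $\le-\eta$ at $p$. So $p\in D_0$ and $U_0$ is admissible. Statement (ii) and the part of (i) about $U_0$ are read off from the definition.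

\subsection{The two functions to be glued}
Fix $N\ge100$ and let $X=\{x\ne0,\ s\in\mathbb D\setminus\{b\}\}$. Around the graph $x=h(s)$ it is natural to take a tube, with the function
\[
\alpha=v(s)+t,\qquad t=|x-h(s)|^2e^{2R(s)}\qquad\text{on }X,
\]
where the weight $R$ determines the width of the tube. If $R$ is continuous and subharmonic on $\mathbb D\setminus\{b\}$, then $\log t=2\log|x-h(s)|+2R(s)$ is psh, so $t$ and $\alpha$ are continuous and psh on $X$. To be close to $U_0$ we want $t=4|x/h-1|^2$, that is $R=\log2+N\ell$, on most of $\mathbb D$.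

The coordinates $(x,s)$ do not see a neighborhood of the origin, which $D_N$ must contain. There we use the equation of the curve and put
\[
\beta=-\delta+e^{2M}|P|^2\qquad\text{on }\mathbb C^2,
\]
with a large constant $M$. On the curve $\alpha=v$ and $\beta=-\delta$, the two functions that define $\psi_N$. To glue $\alpha$ and $\beta$ by a maximum, their order must be decided by $v+\delta$ also off the curve, so $t$ and $e^{2M}|P|^2$ must nearly cancel. Let
\[
H(s)=N\log|h(s)|+N\log|1-bs|,
\]
a harmonic function on $\mathbb D\setminus\{b\}$ with $H\le N\log2$. By \eqref{eq:P},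
\begin{equation}\label{eq:match}
e^{2M}|P|^2=|x/h|^{2N}\,t\qquad\text{at points of }X\text{ where }R(s)=H(s)+M .
\end{equation}
The gap in \eqref{eq:v} is $3/N$, so the factor $|x/h|^{2N}$ must be $1+O(1/N)$, and the tube must have relative width $O(N^{-2})$ where we glue. We therefore set
\[
\tau=\frac1{8N^2},\qquad r=\frac12e^{-4N},
\]
where $r$ is the radius of the bidisc in which $\beta$ will be used alone, and choose $M=M(N)>0$ so large that the following two conditions hold.
\begin{enumerate}
\item[(M1)] $e^{H+M}|h|\ge2\sqrt2/\tau$ on $\{1\le\ell\le5\}$.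
\item[(M2)] If $\max(|x|,|y|)=r$ and $|P(x,y)|\le e^{-M}$, then $(x,y)\in X$, $4<\ell(s)<5$ and $|x/h(s)-1|<\tau$.
\end{enumerate}
Condition (M1) makes the tube thin; it can be met because $e^H|h|$ is continuous and positive on the compact set $\{1\le\ell\le5\}$. Condition (M2) says that the set $\{\beta<0\}$ leaves the small bidisc only through the tube. To see that it can be met, let $S=\{\max(|x|,|y|)=r\}$ and let $T\subset S$ be the set where the conclusion of (M2) holds. Then $T$ is relatively open in $S$, being given by strict inequalities between continuous functions on the open set $X$. We claim that every zero of $P$ on $S$ lies in $T$; then $|P|$ has a positive lower bound on the compact set $S\setminus T$, and it suffices to take $e^{-M}$ below it. Let $P(x,y)=0$ with $(x,y)\in S$. If $x=0$, then $P=-(-y)^N$ forces $y=0$, which is not on $S$. So $x\ne0$ and $x(1-bs)^N=(b-s)^N$. Here $1-bs\ne0$, for otherwise $b-s=b-1/b$ would vanish. Hence $x=B(s)^N$, and $0<|x|\le r<1$ gives $0<|B(s)|<1$, that is $s\in\mathbb D\setminus\{b\}$. Then $|y|<|x|$,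 so $|x|=r$, $\ell=4+\frac{\log2}N\in(4,5)$ and $x/h=1$.

\subsection{The weight}
We need a subharmonic $R$ equal to $\log2+N\ell$ away from the unit circle and equal to $H+M$ on $\{\ell\ge2\}$. The maximum of these two harmonic functions does the opposite: close to $b$ the first one wins, and we have no upper bound on $M$, so the second one may win in the middle of the disc. We correct this with a large multiple of a subharmonic function that is negative in the middle of the disc, positive on the circle $\{\ell=1\}$, and negative again on $\{\ell\ge2\}$. Let $f=v+\frac{21}N$. The bounds on $v$ give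
\begin{equation}\label{eq:f}
f\ge\tfrac3N\ \text{ if }\ell=1,\qquad f\le-\tfrac3N\ \text{ if }\ell\ge2,\qquad f\le-\tfrac1N\ \text{ if }|s|^2\le1-\tfrac{22}N .
\end{equation}
Put $C=N(N+M)$ and define on $\mathbb D\setminus\{b\}$
\[
R=\begin{cases}\max\bigl(\log2+N\ell,\ H+M+Cf\bigr),&\ell\le1,\\[2pt] H+M+C\max(f,0),&\ell>1.\end{cases}
\]

\begin{lemma}\label{lem:R}
The function $R$ is continuous and subharmonic on $\mathbb D\setminus\{b\}$, and
\begin{enumerate}
\item[(R1)] $R\ge\log2+N\ell$ if $\ell\le1$;
\item[(R2)] $R\ge H+M$ if $\ell\ge1$, with equality if $\ell\ge2$;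
\item[(R3)] $\ell<1$ and $R=\log2+N\ell$ if $|s|^2\le1-\frac{22}N$.
\end{enumerate}
\end{lemma}

\begin{proof}
On $\{\ell<1\}$ and on $\{1<\ell<\infty\}$ the function $R$ is built from the harmonic functions $\ell,H$ and the continuous subharmonic function $f$ by sums and maxima. On the circle $\{\ell=1\}$ we have $f>0$ by \eqref{eq:f}, and $H+M>\log2+N\ell$ by (M1), since $2\sqrt2/\tau>2$. These strict inequalities persist in a neighborhood of the circle, where both formulas give $R=H+M+Cf$. This proves the first assertion and the inequality in (R2); the equality follows from \eqref{eq:f}, and (R1) is part of the definition. If $|s|^2\le1-\frac{22}N$, then $\ell<1$ by \eqref{eq:near} and $Cf\le-(N+M)$, so $H+M+Cf\le N\log2-N<0<\log2+N\ell$.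
\end{proof}

Close to the unit circle $R$ may be huge and the tube very thin. This costs nothing, since $U_0$ is close to $0$ there.

\begin{lemma}[Width of the tube]\label{lem:width}
At a point of $X$ with $\ell\le5$ and $\alpha\le0$ we have $t\le2$ and
\[
|x/h-1|<\tfrac34\ \text{ if }\ell\le1,\qquad |x/h-1|\le\tfrac\tau2\ \text{ if }1\le\ell\le5 .
\]
In particular $\frac14|h|\le|x|\le\frac74|h|$.
\end{lemma}

\begin{proof}
By \eqref{eq:v}, $t\le-v\le2$, so $|x/h-1|\le\sqrt2\,e^{-R}/|h|$. If $\ell\le1$, then $e^{-R}\le|h|/2$ by (R1) and the bound is $1/\sqrt2$. If $1\le\ell\le5$, then (R2) and (M1) give the bound $\sqrt2/(e^{H+M}|h|)\le\tau/2$.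
\end{proof}

\begin{lemma}[Order of $\alpha$ and $\beta$]\label{lem:order}
Consider a point of $X$ with $2\le\ell\le5$, $|x/h-1|\le\tau$, and $\alpha\le0$ or $\beta\le0$. Then $\alpha>\beta$ if $\ell\le3$, and $\alpha<\beta$ if $\ell\ge4$.
\end{lemma}

\begin{proof}
By (R2), identity \eqref{eq:match} holds. Put $\theta=2N\tau=\frac1{4N}$. Then
\[
1-\theta\le(1-\tau)^{2N}\le|x/h|^{2N}\le(1+\tau)^{2N}\le e^{\theta}\le1+2\theta .
\]
If $\alpha\le0$, then $t\le2$ by Lemma~\ref{lem:width}. If $\beta\le0$, then $|x/h|^{2N}t\le\delta$, so $t\le2\delta\le2$. In both cases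
\[
\bigl|(\alpha-\beta)-(v+\delta)\bigr|=t\,\bigl|1-|x/h|^{2N}\bigr|\le4\theta=\frac1N ,
\]
and \eqref{eq:v} gives the claim.
\end{proof}

\subsection{Gluing}
Let $D_N$ be the union of the open sets
\begin{align*}
O_{\mathrm{out}}&=\{(x,y)\in X:\ \ell<3,\ \alpha<0\},\\
O_{\mathrm{mid}}&=\{(x,y)\in X:\ 2<\ell<5,\ |x/h-1|<\tau,\ \max(\alpha,\beta)<0\},\\
O_{\mathrm{in}}&=\{(x,y)\in\mathbb C^2:\ \max(|x|,|y|)<r,\ \beta<0\},
\end{align*}
let $U_N$ be $\alpha$, $\max(\alpha,\beta)$, $\beta$ on $O_{\mathrm{out}}$, $O_{\mathrm{mid}}$, $O_{\mathrm{in}}$ respectively, and put $U_N=0$ off $D_N$; see Figure~\ref{fig:levels}.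

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=0.62cm]
\fill[gray!20] (2,0) rectangle (3,4.4);
\fill[gray!20] (4,0) rectangle (5,4.4);
\node at (2.5,4) {$\alpha>\beta$};
\node at (4.5,4) {$\alpha<\beta$};
\draw[->] (0,0)--(6.4,0) node[right]{$\ell$};
\foreach \k in {0,1,2,3,4,5} \draw (\k,0.12)--(\k,-0.12) node[below]{$\k$};
\draw[very thick] (0,0.8)--(3,0.8);
\node[above] at (1,0.8) {$O_{\mathrm{out}}:\ \alpha$};
\draw[very thick] (2,1.9)--(5,1.9);
\node[above] at (3.5,1.9) {$O_{\mathrm{mid}}$};
\draw[very thick,->] (4.05,2.9)--(6.3,2.9);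
\node[above] at (5.65,2.9) {$O_{\mathrm{in}}:\ \beta$};
\end{tikzpicture}
\caption{The bars show the levels $\ell=-\log|B(s)|$ for which the point $\varphi_N(s)$ of the disc lies in each of the three open sets; $\ell\to0$ is the unit circle and $\ell=\infty$ is the cusp. On $O_{\mathrm{mid}}$ the function $U_N$ is $\max(\alpha,\beta)$. In the shaded ranges the order of $\alpha$ and $\beta$ in the thin tube is known, so the three definitions of $U_N$ agree on overlaps.}\label{fig:levels}
\end{figure}

\emph{The definitions agree.} On $O_{\mathrm{out}}\cap O_{\mathrm{mid}}$ we have $2<\ell<3$, and Lemma~\ref{lem:order} gives $\max(\alpha,\beta)=\alpha$. On $O_{\mathrm{mid}}\cap O_{\mathrm{in}}$ we have $|h|\le|x|/(1-\tau)<2r=e^{-4N}$, so $\ell>4$ and Lemma~\ref{lem:order} gives $\max(\alpha,\beta)=\beta$. On $O_{\mathrm{out}}$ Lemma~\ref{lem:width} gives $|x|\ge\frac14e^{-3N}>r$, so $O_{\mathrm{out}}\cap O_{\mathrm{in}}=\emptyset$. Hence $U_N$ is negative, continuous and psh on $D_N$. On $O_{\mathrm{out}}\cup O_{\mathrm{mid}}$ we have $|y|<|x|\le\frac74$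 by Lemma~\ref{lem:width}, so $D_N\subset\{|x|<2,|y|<2\}$.

\emph{$U_N$ is admissible.} We verify the hypothesis of Lemma~\ref{lem:zero}; the point is that where one of the three sets ends artificially, the next one takes over. Let $p_k\in D_N$ tend to $p=(x,y)$ with $U_N(p_k)\le-\eta<0$. Passing to a subsequence, all $p_k$ lie in one of the three sets.

Suppose $p_k\in O_{\mathrm{out}}$. Then $v(s_k)\le\alpha(p_k)\le-\eta$ and $v\to0$ at $\partial\mathbb D$, so we may assume $s_k\to s_\infty\in\mathbb D$ with $\ell(s_\infty)\le3$. As $|x_k|\ge\frac14e^{-3N}$, we have $x\ne0$, $s=s_\infty$, $p\in X$ and $\alpha(p)\le-\eta$. If $\ell(s)<3$, then $p\in O_{\mathrm{out}}$. If $\ell(s)=3$, then $|x/h-1|\le\tau/2$ by Lemma~\ref{lem:width} and $\beta(p)<\alpha(p)<0$ by Lemma~\ref{lem:order}, so $p\in O_{\mathrm{mid}}$.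

Suppose $p_k\in O_{\mathrm{mid}}$. We may assume $s_k\to s_\infty$ in the compact set $\{2\le\ell\le5\}$. As $|x_k|\ge(1-\tau)e^{-5N}$, again $p\in X$ and $s=s_\infty$; moreover $\alpha(p),\beta(p)\le-\eta$, and $|x/h-1|\le\tau/2$ by Lemma~\ref{lem:width}. If $2<\ell(s)<5$, then $p\in O_{\mathrm{mid}}$. If $\ell(s)=2$, then $p\in O_{\mathrm{out}}$. If $\ell(s)=5$, then $|y|<|x|\le(1+\tau)e^{-5N}<r$, so $p\in O_{\mathrm{in}}$.

Suppose $p_k\in O_{\mathrm{in}}$. Then $\beta(p)\le-\eta$. If $\max(|x|,|y|)<r$, then $p\in O_{\mathrm{in}}$. If $\max(|x|,|y|)=r$, then $e^{2M}|P(p)|^2<\delta<1$, so (M2) applies, Lemma~\ref{lem:order} gives $\alpha(p)<\beta(p)<0$, and $p\in O_{\mathrm{mid}}$.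

\emph{The disc.} At $\varphi_N(\zeta)$ with $\zeta\ne b$ we have $s=\zeta$, $x=h(\zeta)\ne0$ and $t=P=0$, so $\alpha=v(\zeta)<0$ and $\beta=-\delta<0$. Hence $\varphi_N(\zeta)$ lies in $O_{\mathrm{out}}$ if $\ell(\zeta)<3$ and in $O_{\mathrm{mid}}$ if $2<\ell(\zeta)<5$. If $\ell(\zeta)\ge5$, including $\zeta=b$, where $P(0)=0$, then $|\zeta h|\le|h|\le e^{-5N}<r$ and $\varphi_N(\zeta)\in O_{\mathrm{in}}$. Comparing values gives $U_N\circ\varphi_N=\psi_N$; in particular $U_N(0)=-\delta$. This proves (i) and (iii).

\subsection{Uniform convergence}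
To prove (iv), fix $0<\varepsilon<1$ and put $\rho=(1-\varepsilon/2)^{1/2}$, $m=\min_{|s|\le\rho}|h_0|>0$ and $\gamma_N=\max_{|s|\le\rho}|h_N-h_0|\to0$. Let $N$ be so large that $\rho^2\le1-\frac{22}N$, $\gamma_N\le m/2$ and $r<m/8$.

\emph{Points with $x\ne0$ and $|s|\le\rho$.} By (R3), $\ell<1$, so the point is in $X\setminus O_{\mathrm{mid}}$, and
\[
\alpha=|s|^2-1-\tfrac{12}N\ell+4|x/h_N-1|^2 .
\]
If $|x|<r$, the point is not in $D_0$, since otherwise $|x|>\frac12|h_0(s)|\ge m/2$, and not in $O_{\mathrm{out}}$, since otherwise $|x|\ge\frac14|h_N(s)|\ge m/8$. So $U_0=0$, and $U_N$ is $0$ or $\beta$, which gives $|U_N-U_0|\le\delta$. If $|x|\ge2$, both functions vanish. If $r\le|x|<2$, the point is not in $O_{\mathrm{in}}$, and it is in $O_{\mathrm{out}}$ exactly when $\alpha<0$. Thus $U_N=\min(\alpha,0)$, while $U_0=\min(|s|^2-1+4|x/h_0-1|^2,0)$. The numbers $a=x/h_N-1$ and $a'=x/h_0-1$ satisfy $|a|,|a'|\le1+4/m$ and $|a-a'|\le4\gamma_N/m^2$. Since $\min(\cdot,0)$ is $1$-Lipschitz,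
\[
|U_N-U_0|\le\frac{12}N+4\,|a-a'|\,(|a|+|a'|)\le\frac{12}N+\frac{32\gamma_N}{m^2}\Bigl(1+\frac4m\Bigr).
\]

\emph{All other points.} Here $x=0$ or $|s|>\rho$, so $U_0\ge-\varepsilon/2$. On $O_{\mathrm{out}}$, $U_N\ge v\ge-\frac\varepsilon2-\frac{36}N$. On $O_{\mathrm{mid}}$, $U_N\ge\alpha\ge v\ge-\frac{66}N$. On $O_{\mathrm{in}}$, $U_N\ge-\delta$. As both functions are $\le0$, they differ by at most $\frac\varepsilon2+\frac{66}N$.

So $\sup|U_N-U_0|\le\varepsilon$ for large $N$, and Proposition~\ref{prop:C2} is proved.

\section{A sequence of domains as slices of one domain}\label{sec:C3}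

Let $\lambda_j=2^{-j}$, $j\ge1$, and write points of $\mathbb C^3$ as $(\xi,\lambda)\in\mathbb C^2\times\mathbb C$.

\begin{proposition}\label{prop:C3}
Let $u_0,u_1,u_2,\dots$ be admissible functions on $\mathbb C^2$ such that $u_0\ge-1$, all sets $\{u_j<0\}$, $j\ge0$, lie in one bounded set $E$, and $\varepsilon_j:=\sup|u_j-u_0|\le e^{-600}\lambda_j$ for $j\ge1$. Then there is an admissible function $U$ on $\mathbb C^3$ with $U(\cdot,0)=u_0$ and $U(\cdot,\lambda_j)=u_j$ for all $j\ge1$.
\end{proposition}

Near $\lambda_j$ we switch from $u_0$ to $u_j$ by taking $\max(u_0(\xi)+c(\lambda),u_j(\xi)+e_j(\lambda))$ with subharmonic $c$ and $e_j$. The difficulty is that $u_0$ and $u_j$ are psh only on the sets where they are negative, and these sets differ. Uniform closeness resolves this: where $e_j>\varepsilon_j$, the inequality $u_j+e_j<0$ forces both $u_j<0$ and $u_0<0$. At $\lambda_j$ itself we need $e_j=0$, so there $u_0+c$ has to be switched off, and we give $c$ a logarithmic pole. Localizing the pole to a small disc produces negative Laplacian,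 which is paid for by the term $|\lambda|$ with $\Delta|\lambda|=1/|\lambda|$.

\begin{proof}
Let $\sigma_j(\lambda)=8|\lambda-\lambda_j|/\lambda_j$ and $\Delta_j=\{\sigma_j<1\}$. Then $\overline\Delta_j\subset\{\frac78\lambda_j\le|\lambda|\le\frac98\lambda_j\}$, and $\frac98\lambda_{j+1}=\frac9{16}\lambda_j<\frac78\lambda_j$, so the closed discs are disjoint and accumulate only at $0$. Let $q(\sigma)=\log\sigma+\frac{1-\sigma^2}2$ for $0<\sigma\le1$, $q(0)=-\infty$, and $q=0$ for $\sigma\ge1$. Since $q'(\sigma)=\frac1\sigma-\sigma\ge0$ on $(0,1]$ and $q(1)=q'(1)=0$, the function $q$ is nonpositive, nondecreasing and $C^1$ on $(0,\infty)$. Put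
\[
c(\lambda)=|\lambda|+\sum_j\frac{\lambda_j}{256}\,q(\sigma_j(\lambda)),\qquad e_j(\lambda)=4|\lambda-\lambda_j|=\frac{\lambda_j}2\,\sigma_j(\lambda).
\]
At each $\lambda$ at most one term of the sum is nonzero, $c=|\lambda|$ off $\bigcup\Delta_j$, and $c$ is continuous off the points $\lambda_j$ and $0$. The functions $e_j$ are subharmonic.

\emph{$c$ is subharmonic on $\mathbb C\setminus\{0\}$.} On $\Delta_j$ we have $c=\frac{\lambda_j}{256}\log\sigma_j+c_j$, where $c_j=|\lambda|+\frac{\lambda_j}{512}(1-\sigma_j^2)$ is smooth. Since $\Delta\sigma_j^2=256/\lambda_j^2$,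
\[
\Delta c_j=\frac1{|\lambda|}-\frac1{2\lambda_j}\ge\frac8{9\lambda_j}-\frac1{2\lambda_j}>0 .
\]
So $c$ is subharmonic on $\Delta_j$, and also outside the closed discs. Near $\partial\Delta_j$ the function $c$ is $C^1$ and smooth up to the circle from either side; Green's formula applied on both sides shows that the distribution $\Delta c$ has no mass on the circle, so $\Delta c\ge0$ there as well.

\emph{Three estimates in $\Delta_j$.}
\begin{enumerate}
\item[(E1)] If $\sigma_j\ge\frac12$, then $q(\sigma_j)\ge q(\frac12)>-1$, so $c>\frac78\lambda_j-\frac1{256}\lambda_j>\frac34\lambda_j$; as $e_j\le\frac12\lambda_j$, we get $c-e_j>\frac14\lambda_j>\varepsilon_j$.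
\item[(E2)] If $\sigma_j\le e^{-512}$, then $q(\sigma_j)\le-511.5$, so $c\le\frac98\lambda_j-\frac{511.5}{256}\lambda_j<-\frac12\lambda_j$ and $e_j-c>\varepsilon_j$.
\item[(E3)] If $\sigma_j\ge e^{-513}$, then $e_j\ge\frac12e^{-513}\lambda_j>\varepsilon_j$.
\end{enumerate}
Define
\[
U(\xi,\lambda)=\begin{cases}u_0(\xi)+c(\lambda),&\lambda\notin\bigcup_j\Delta_j,\\[2pt]\max\bigl(u_0(\xi)+c(\lambda),\,u_j(\xi)+e_j(\lambda)\bigr),&\lambda\in\Delta_j.\end{cases}
\]
Since $c(0)=0$, $c(\lambda_j)=-\infty$ and $e_j(\lambda_j)=0$, the slices are as required. By (E1), $U=u_0+c$ where $\frac12\le\sigma_j<1$; by (E2), $U=u_j+e_j$ where $\sigma_j\le e^{-512}$.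

\emph{Continuity.} Near $\partial\Delta_j$ and outside the closed discs $U=u_0+c$, near $\lambda_j$ we have $U=u_j+e_j$, and on $\Delta_j\setminus\{\lambda_j\}$ the function $U$ is a maximum of continuous functions. So $U$ is continuous off $\{\lambda=0\}$. For $\lambda\notin\bigcup\Delta_j$ we have $|U-u_0|=|\lambda|$. For $\lambda\in\Delta_j$ we have $U\ge u_j+e_j\ge u_0-\varepsilon_j$, while $c\le\frac98\lambda_j$ and $u_j+e_j\le u_0+\varepsilon_j+\frac12\lambda_j$ give $U\le u_0+2\lambda_j$. Hence $U(\xi,\lambda)-u_0(\xi)\to0$ uniformly in $\xi$ as $\lambda\to0$, and $U$ is continuous on $\mathbb C^3$.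

\emph{Plurisubharmonicity on $\{U<0\}$.} Let $U(\xi,\lambda)<0$. If $0\ne\lambda\notin\bigcup\Delta_j$, or $\lambda\in\Delta_j$ with $\sigma_j>\frac12$, then $U=u_0+c$ near the point and $c(\lambda)>0$; so $u_0(\xi)<0$, $u_0$ is psh near $\xi$, and $U$ is psh near the point. If $\sigma_j<e^{-512}$, then $U=u_j+e_j$ near the point and $e_j\ge0$, so $u_j(\xi)<0$ and $U$ is psh near the point. If $e^{-513}<\sigma_j<1$, then $u_j(\xi)<-e_j<-\varepsilon_j$ by (E3), so also $u_0(\xi)\le u_j(\xi)+\varepsilon_j<0$; both $u_0+c$ and $u_j+e_j$ are psh near the point, and so is their maximum. These cases cover all $\lambda\ne0$. If $\lambda=0$, take a ball around the point inside $\{U<0\}$ and apply Lemma~\ref{lem:remove}.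

\emph{Boundedness.} Let $U(\xi,\lambda)<0$. If $\lambda\notin\bigcup\Delta_j$, then $-1\le u_0(\xi)<-|\lambda|$, so $\xi\in E$ and $|\lambda|<1$. If $\lambda\in\Delta_j$, then $u_j(\xi)<0$, so $\xi\in E$, and $|\lambda|\le\frac9{16}$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:C2}(iv) choose $100\le N_1<N_2<\cdots$ with $\sup|U_{N_j}-U_0|\le e^{-600}\lambda_j$, and let $U$ be the admissible function given by Proposition~\ref{prop:C3} for $u_0=U_0$, $u_j=U_{N_j}$. Put $b_j=1-1/N_j$ and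
\[
\Phi_j(\zeta)=(\varphi_{N_j}(\zeta),\lambda_j),\qquad\Phi_0(\zeta)=(\varphi_0(\zeta),0),
\]
\[
w_j=\Phi_j(b_j)=(0,0,\lambda_j),\qquad z_j=\Phi_j(0)=(b_j^{N_j},0,\lambda_j),\qquad z_0=\Phi_0(0)=(e^{-1},0,0).
\]
Then $z_j\to z_0$ and $U(z_0)=U_0(\varphi_0(0))=-1$. Let $\Omega$ be the component of $\{U<0\}$ containing $z_0$; it is a bounded hyperconvex domain by Lemma~\ref{lem:component}. We have $U\circ\Phi_j=U_{N_j}\circ\varphi_{N_j}<0$, so $\Phi_j(\mathbb D)$ is a connected subset of $\{U<0\}$. For large $j$ it contains the point $z_j\in\Omega$, hence $\Phi_j(\mathbb D)\subset\Omega$; we discard the finitely many other $j$. The points $w_j\in\Omega$ converge to $0$, and $0\notin\Omega$ because $U(0)=U_0(0)=0$. So $0\in\partial\Omega$ and $w_j\to\partial\Omega$. Since $\Phi_j-w_j=h_{N_j}\cdot(1,\zeta,0)$ vanishes to order $N_j$ at $b_j$, Lemma~\ref{lem:disc} gives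
\begin{equation}\label{eq:final}
G_\Omega(\Phi_j(\zeta),w_j)\le\log|h_{N_j}(\zeta)|\qquad(\zeta\in\mathbb D).
\end{equation}
At $\zeta=0$ this reads $G_\Omega(z_j,w_j)\le N_j\log(1-1/N_j)\le-1$. A compact neighborhood of $z_0$ contains $z_j$ for large $j$, which gives the last assertion.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}]
(a) Let $n=1$. The Green function of a bounded plane domain is symmetric: $G_\Omega(z,w)=G_\Omega(w,z)$. Let $K\subset\Omega$ be compact and let $V$ be an open neighborhood of $K$ with compact closure in $\Omega$. By \eqref{eq:demailly}, the function $(w,z)\mapsto G_\Omega(w,z)$ is continuous on the compact set $(\overline\Omega\setminus V)\times K$, which avoids the diagonal, and vanishes on $\partial\Omega\times K$. By uniform continuity $\sup_{z\in K}|G_\Omega(z,w)|=\sup_{z\in K}|G_\Omega(w,z)|\to0$ as $w\to\partial\Omega$.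

The case $n=3$ is Theorem~\ref{thm:main}. For $n>3$ let $\Omega'=\Omega\times\mathbb D^{n-3}$ with $\Omega$ and $U$ as above and coordinates $\eta_1,\dots,\eta_{n-3}$ on the second factor. The function $\max(U,|\eta_1|-1,\dots,|\eta_{n-3}|-1)$ is negative and psh on $\Omega'$, continuous on $\overline{\Omega'}$ and zero on $\partial\Omega'$, so $\Omega'$ is hyperconvex. If $g$ is a competitor for $G_{\Omega'}(\cdot,(w_j,0))$, then $g(\cdot,0)$ is identically $-\infty$ or a competitor for $G_\Omega(\cdot,w_j)$. Hence $G_{\Omega'}((z_j,0),(w_j,0))\le G_\Omega(z_j,w_j)\le-1$ for large $j$, while $(w_j,0)\to\partial\Omega'$ and $(z_j,0)\to(z_0,0)\in\Omega'$.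

(b) The lower bound is \eqref{eq:trivial}. The upper bound follows from \eqref{eq:final}, since $|\Phi_j(\zeta)-w_j|=|h_{N_j}(\zeta)|\sqrt{1+|\zeta|^2}\ge|h_{N_j}(\zeta)|$. As $h_{N_j}\to h_0$ locally uniformly and $\lambda_j\to0$, we have $\Phi_j\to\Phi_0$ locally uniformly. By Proposition~\ref{prop:C2}(ii), $U(\Phi_0(\zeta))=|\zeta|^2-1<0$; so the connected set $\Phi_0(\mathbb D)\ni z_0$ lies in $\Omega$. Letting $j\to\infty$ in \eqref{eq:final} gives $\limsup_jG_\Omega(\Phi_j(\zeta),w_j)\le\log|h_0(\zeta)|=-\frac{1-|\zeta|^2}{|1-\zeta|^2}$. Given $m$, choose $\zeta\in(0,1)$ with $\frac{1+\zeta}{1-\zeta}\ge m$ and let $K_m$ be a closed ball in $\Omega$ centered at $\Phi_0(\zeta)$. It contains $\Phi_j(\zeta)$ for large $j$, so $\limsup_j\inf_{K_m}G_{w_j}\le-\frac{1-\zeta^2}{(1-\zeta)^2}\le-m$.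

(c) We have $(w_j,z_j)\to(0,z_0)\in\partial\Omega\times\Omega$, and by \eqref{eq:demailly} the function $G_\Omega$ is continuous at $(0,z_0)$ with value $0$.
\end{proof}

\begin{remark}[Dimension two]\label{rem:dim2}
Let $\Omega_N$ be the component of $D_N$ that contains $\varphi_N(\mathbb D)$. By Lemma~\ref{lem:component} it is a bounded hyperconvex domain in $\mathbb C^2$ with exhaustion function $U_N|_{\Omega_N}$, and $U_N\to U_0$ uniformly on $\mathbb C^2$. The pole $0$ satisfies $U_N(0)\to0$, the points $\varphi_N(0)$ converge to $(e^{-1},0)\in D_0$, and yet $G_{\Omega_N}(\varphi_N(0),0)\le-1$ by \eqref{eq:discbound}. This is a statement about a sequence of domains; the third variable serves to turn the sequence into one domain, and we do not claim a single counterexample in $\mathbb C^2$.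
\end{remark}

\begin{thebibliography}{9}

\bibitem{BK}
\emph{Bergman kernel and pluripotential theory},
\texttt{http://gamma.im.uj.edu.pl/\%7eblocki/publ/phong.pdf}

\end{thebibliography}
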